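\title{Latin transversals in consecutive columns of the addition table of $\mathbb{Z}_n$}

\begin{abstract}
Let $1\le k<n$ and let $a_1,\dots,a_k$ be residues modulo $n$, not necessarily distinct. We prove that there is a permutation $\pi$ of $\{1,\dots,k\}$ such that the residues $a_i+\pi(i)$ are pairwise distinct. Equivalently, if $k<n$ copies of the periodic sequence $0,1,\dots,n-1,0,1,\dots$ are started anywhere and written one below the other, then any $k$ consecutive columns contain a latin transversal. The proof is elementary and self-contained. A chain of displacements settles the case $k=n-1$, and the same chains drive a downward induction on $k$. We also determine what happens for $k\ge n$, extend the result to progressions in arbitrary groups, and show that for composite $n$ the consecutive columns cannot be replaced by an arbitrary set of $k$ columns.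
\end{abstract}

\section{The problem and the result}\label{sec:intro}

A \emph{transversal} of a $k\times k$ matrix is a set of $k$ cells, no two in the same row or column. It is \emph{latin} if no two of its cells contain the same entry.

Fix a positive integer $n$ and write $\mathbb{Z}_n$ for the integers modulo $n$. Take $k$ copies of the infinite periodic sequence $0,1,\dots,n-1,0,1,\dots$, start each copy at any position, and write the copies as the rows of an array. Two rows may start at the same position. Thus for some integers $s_1,\dots,s_k$ the entry in row $i$ and column $j$ is $(s_i+j)\bmod n$. A \emph{frame} is the $k\times k$ matrix formed by $k$ consecutive columns of the array. For $n=6$ and $k=3$, an array and its first frame are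
\[
\begin{array}{l}
012345012345\ldots\\
234501234501\ldots\\
501234501234\ldots
\end{array}
\qquad\qquad
\begin{pmatrix}0&1&2\\ 2&3&4\\ 5&0&1\end{pmatrix},
\]
and the diagonal $0,3,1$ is a latin transversal. A frame is a piece of the addition table of $\mathbb{Z}_n$ with consecutive columns and arbitrary, possibly repeated, rows. Passing from one frame to another adds the same constant to every entry, so all frames have the same pattern of equal and unequal entries. This pattern is the \emph{template} of the $k$ sequences. The template has a latin transversal if and only if there is a permutation $\pi$ of $\{1,\dots,k\}$ such that the residues $s_i+\pi(i)$ are pairwise distinct modulo $n$.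

The following conjecture comes from \cite{cayley}: \emph{if $k<n$, then the template has a latin transversal, wherever the $k$ sequences are started.} We prove it.

\begin{theorem}\label{thm:main}
Let $1\le k<n$ and let $a_1,\dots,a_k\in\mathbb{Z}_n$, repetitions allowed. Then there is a permutation $\pi$ of $\{1,\dots,k\}$ such that the elements $a_i+\pi(i)$, $i=1,\dots,k$, are pairwise distinct in $\mathbb{Z}_n$.
\end{theorem}

The simplest cases show why one would expect this and where the difficulty lies.

\emph{Two rows.} For $k=2$ the identity permutation fails exactly when $s_1-s_2\equiv 1$, and the transposition fails exactly when $s_1-s_2\equiv-1$. Both fail only if $n$ divides $2$, so the statement holds for $n\ge3$.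

\emph{Rows that start close together.} Without reduction modulo $n$ the problem is solved by sorting: if $s_1\le\dots\le s_k$ are integers, then $s_1+1<\dots<s_k+k$. If moreover $s_k-s_1\le n-k$, these integers lie within distance $n-1$ of each other and remain distinct modulo $n$. Otherwise the sums may wrap around: for $n=4$ and $(s_1,s_2,s_3)=(0,1,2)$ sorting gives $1,3,5\equiv1$, although the columns $3,1,2$ give the distinct residues $3,2,0$.

\emph{The obstruction at $k=n$.} If $k=n$, the columns $\pi(i)$ and the entries $s_i+\pi(i)$ of a latin transversal both run through all of $\mathbb{Z}_n$. Adding up the entries gives $\sum_i s_i+\sum_{x\in\mathbb{Z}_n}x\equiv\sum_{x\in\mathbb{Z}_n}x$, so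
\begin{equation}\label{eq:zerosum}
s_1+\dots+s_n\equiv 0\pmod n
\end{equation}
is necessary. The frames with rows $0123,0123,0123,1230$ for $n=4$ and $01234,01234,01234,01234,12340$ for $n=5$ have $\sum_i s_i\equiv1$ and therefore no latin transversal. For $k<n$ the same computation only prescribes the sum of the $n-k$ residues that the transversal misses, and some set of $n-k$ residues has the prescribed sum. So this obstruction disappears as soon as $k<n$.

\emph{Prime moduli.} For prime $n$ a stronger statement is known, in which the columns are arbitrary.

\begin{theorem}[Alon]\label{thm:alon}
Let $p$ be a prime and $k<p$, let $(a_1,\dots,a_k)$ be a sequence of not necessarily distinct elements of $\mathbb{Z}_p$, and let $B\subseteq\mathbb{Z}_p$ have cardinality $k$. Then there is a numbering $(b_1,\dots,b_k)$ of the elements of $B$ such that the sums $a_i+b_i$ are pairwise distinct.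
\end{theorem}

For composite $n$ arbitrary columns do not work. In $\mathbb{Z}_4$ take $B=\{0,2\}$ and $(a_1,a_2)=(0,2)$: one numbering gives the sums $0,0$, the other $2,2$. A proof of Theorem~\ref{thm:main} must therefore use that the columns are consecutive. Ours uses it at exactly one point, Lemma~\ref{lem:move}, and it does not use Theorem~\ref{thm:alon}.

Section~\ref{sec:example} sets up the downward induction on $k$ and carries out one induction step by hand. Sections~\ref{sec:chain}--\ref{sec:strategy} contain the proof. Section~\ref{sec:more} shows that \eqref{eq:zerosum} is also sufficient for $k=n$, treats progressions $g,g^2,\dots,g^k$ in an arbitrary group, and shows that the statement of Theorem~\ref{thm:alon} characterizes prime moduli.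

\section{Placements, and an example modulo 6}\label{sec:example}

Let $R$ be a finite set of \emph{rows}, where row $i$ has a \emph{value} $a_i\in\mathbb{Z}_n$, and let $X\subseteq\mathbb{Z}_n$ be a set of \emph{columns} with $|X|=|R|$. A \emph{placement} of $R$ in $X$ is a bijection $\beta\colon R\to X$ such that the \emph{sums} $a_i+\beta(i)$ are pairwise distinct. The set $S$ of these sums is the \emph{sum set} of $\beta$, and the residues outside $S$ are \emph{unused}. Adding up all sums gives
\begin{equation}\label{eq:sum}
\sum_{i\in R}a_i+\sum_{x\in X}x=\sum_{s\in S}s\qquad\text{in }\mathbb{Z}_n.
\end{equation}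
If $\beta$ is a placement in $X$ and $t\in\mathbb{Z}_n$, then $i\mapsto\beta(i)+t$ is a placement in $X+t$. Theorem~\ref{thm:main} says that $k<n$ rows have a placement in $\{1,\dots,k\}$, and by translation any $k$ consecutive residues may be used instead.

Placing the rows one at a time in $\{1,\dots,k\}$ cannot work directly, since the last row finds one free column and $k-1$ forbidden sums. We go downward instead. For $k=n-1$ \emph{every} set of $k$ columns consists of consecutive residues, so the columns need no control. For $k\le n-2$, add an auxiliary row, place the $k+1$ rows in $\{0,\dots,k\}$ by induction, and delete the auxiliary row. This leaves a placement of the $k$ rows in $\{0,\dots,k\}\setminus\{z\}$ for some column $z$, the \emph{hole}. If $z=0$ or $z=k$, the occupied columns are consecutive and we are done. The task is to move the hole to one of the two ends.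

\begin{example}\label{ex:six}
Let $n=6$ and $k=4$, with rows $\mathsf{A},\mathsf{B},\mathsf{C},\mathsf{D}$ of values $1,4,5,5$. Each line of the table is a placement in four of the columns $0,\dots,4$; the number after a row is its sum.
\[
\begin{array}{c|ccccc|c}
 & 0&1&2&3&4&\text{unused sums}\\ \hline
\text{start} & \mathsf{A}\,(1)&\mathsf{B}\,(5)&-&\mathsf{C}\,(2)&\mathsf{D}\,(3)&0,4\\
\text{step 1} & \mathsf{B}\,(4)&-&\mathsf{D}\,(1)&\mathsf{C}\,(2)&\mathsf{A}\,(5)&0,3\\
\text{step 2} & \mathsf{B}\,(4)&\mathsf{A}\,(2)&\mathsf{D}\,(1)&-&\mathsf{C}\,(3)&0,5\\
\text{step 3} & -&\mathsf{B}\,(5)&\mathsf{D}\,(1)&\mathsf{A}\,(4)&\mathsf{C}\,(3)&0,2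
\end{array}
\]
In step 1 we give up the sum $3$: we lift $\mathsf{D}$ out of column $4$ and put it into the hole, column $2$. Its sum is $1$, which $\mathsf{A}$ already has. We lift $\mathsf{A}$ out of column $0$ and put it into column $4$, the column that has been free longer. Its sum is $5$, which $\mathsf{B}$ already has. We lift $\mathsf{B}$ out of column $1$ and put it into column $0$. Its sum $4$ was unused, and the chain ends with the hole at $1$.

At each of the three insertions one other column was free, namely $4$, $0$ and $1$, and the sums produced were $1=5-4$, $5=5-0$ and $4=5-1$. The constant $5=3+2$ is the sum given up plus the old hole. So a chain that ends with a previously unused sum $u$ ends with the hole $5-u$. Here $u\in\{0,4\}$, so the new hole is $5$ or $1$. Column $5$ takes no part in the chain, and the outcome was known in advance.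

In step 2 we give up the sum $5$; the constant is $5+1\equiv0$. Row $\mathsf{A}$ goes to column $1$ and displaces $\mathsf{C}$, which goes to column $4$ with the unused sum $3$. The possible new holes were $0-0=0$, which would have finished the job, and $0-3\equiv3$. In step 3 we give up the sum $2$; the constant is $2+3=5$. Row $\mathsf{A}$ goes to column $3$ and displaces $\mathsf{B}$, which goes to column $1$ with the unused sum $5$. The possible new holes were $5-0=5$, which is excluded, and $5-5=0$.
\end{example}

The example shows the three parts of the proof. First, a chain of displacements always ends, and it exchanges exactly one sum for an unused one (Section~\ref{sec:chain}). Second, we choose the sum that is given up but not the sum that is gained; the absent columns $k+1,\dots,n-1$ rule out some outcomes, and this is how the residue $0$ stayed unused above (Section~\ref{sec:moves}). Third, the hole visited $2,1,3,0$ and did not move monotonically, so progress has to be measured in another way (Section~\ref{sec:strategy}).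

\section{Chains of displacements}\label{sec:chain}

In the middle of a chain one row is unplaced and two columns are free. The lemma starts from this situation.

\begin{lemma}[Chain lemma]\label{lem:chain}
Let $R$ be a finite set of rows, $r_0\in R$, let $X\subseteq\mathbb{Z}_n$ with $|X|=|R|+1$, and let $y_0\ne y_1$ be elements of $X$. Let $\beta_0$ be a placement of $R\setminus\{r_0\}$ in $X\setminus\{y_0,y_1\}$ with sum set $S$, and put $K=a_{r_0}+y_0+y_1$. Then there are a column $w\in X$ with $w\ne y_0$ and $K-w\notin S$, and a placement of $R$ in $X\setminus\{w\}$ with sum set $S\cup\{K-w\}$.
\end{lemma}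

\begin{proof}
We construct stages $t=0,1,2,\dots$. Stage $t$ consists of a row $r_t$, columns $y_t\ne y_{t+1}$ in $X$, and a placement $\beta_t$ of $R\setminus\{r_t\}$ in $X\setminus\{y_t,y_{t+1}\}$ with sum set $S$, such that
\[
a_{r_t}+y_t+y_{t+1}=K .
\]
Stage $0$ is given. At stage $t$, put $r_t$ into column $y_t$; its sum there is $K-y_{t+1}$.

If $K-y_{t+1}\notin S$, stop and set $w=y_{t+1}$. All of $R$ is now placed in $X\setminus\{w\}$ with sum set $S\cup\{K-w\}$.

Otherwise exactly one row $i\ne r_t$ has $a_i+\beta_t(i)=K-y_{t+1}$. Set $r_{t+1}=i$ and $y_{t+2}=\beta_t(i)$, and obtain $\beta_{t+1}$ from $\beta_t$ by removing $i$ and adding $r_t\mapsto y_t$. The sum $K-y_{t+1}$ has passed from $i$ to $r_t$, so the sum set is again $S$. The free columns are $y_{t+1}$ and $y_{t+2}$, which differ because $y_{t+2}$ was occupied at stage $t$ and $y_{t+1}$ was not. Finally $a_{r_{t+1}}+y_{t+2}+y_{t+1}=(K-y_{t+1})+y_{t+1}=K$. This is stage $t+1$.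

It remains to see that the process does not cycle. We claim that the columns $y_0,y_1,y_2,\dots$ are pairwise distinct. The reason is that column $y_s$, once filled, carries the sum $K-y_{s+1}$, and it can be vacated only when this sum is produced again, which requires an earlier return of the column $y_{s+1}$. In detail, suppose the claim fails, and let $t$ be minimal such that $y_t=y_s$ for some $s<t$. Then $t\ge2$. Column $y_t$ is occupied at stage $t-2$, while $y_{t-2}$ and $y_{t-1}$ are free, so $s\le t-3$. On passing from stage $s$ to stage $s+1$, column $y_s$ receives the row $r_s$, with sum $K-y_{s+1}$. The passage from stage $j$ to stage $j+1$ vacates only the column $y_{j+2}$, so the columns vacated between stage $s+1$ and stage $t-2$ are $y_j$ with $s+3\le j\le t-1$. None of them equals $y_s$, by the minimality of $t$. Hence at stage $t-2$ the row in column $y_s=y_t$ still has the sum $K-y_{s+1}$. By the definition of $y_t$, the row in column $y_t$ at stage $t-2$ has the sum $K-y_{t-1}$. So $y_{s+1}=y_{t-1}$ with $s+1<t-1$, which contradicts the minimality of $t$.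

Since $X$ is finite, the process stops. It stops with $w=y_{t+1}$ for some $t\ge0$, and $w\ne y_0$ by the claim.
\end{proof}

The proof uses only addition and subtraction in $\mathbb{Z}_n$, not the cyclic order of the residues. The lemma places one more row without losing any sum, at the price of not controlling which column stays free. This suffices for the start of the induction.

\begin{corollary}\label{cor:top}
Let $n\ge2$. Any $n-1$ rows have a placement in $\{1,\dots,n-1\}\subset\mathbb{Z}_n$.
\end{corollary}

\begin{proof}
We show by induction on $j$, for $1\le j\le n-1$, that any $j$ rows have a placement in some set of $j$ columns. For $j=1$ any column will do. If $j-1\le n-2$ rows are placed, at least two columns $y_0,y_1$ are free. Apply Lemma~\ref{lem:chain} with the new row as $r_0$ and with $X$ the set of occupied columns together with $y_0,y_1$. For $j=n-1$ exactly one column is free; translate the placement so that this column is $0$.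
\end{proof}

The hypothesis $k<n$ enters here: an $n$-th row would find only one free column, and the chain could not start.

For the induction step we apply the lemma to a placement with a hole, as in Example~\ref{ex:six}. From now on a column in $\{0,\dots,k\}$ is regarded as an integer or as a residue, as convenient.

\begin{corollary}[Pivot]\label{cor:pivot}
Let $1\le k\le n-2$ and let $\beta$ be a placement of $k$ rows in $\{0,\dots,k\}\setminus\{z\}$ with sum set $S$ and set of unused residues $U=\mathbb{Z}_n\setminus S$. For every $c\in S$ there are $u\in U$ and $z'\in\{0,\dots,k\}$ with
\begin{equation}\label{eq:pivot}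
z'\equiv z+c-u\pmod n
\end{equation}
and a placement of the $k$ rows in $\{0,\dots,k\}\setminus\{z'\}$ whose set of unused residues is $U'=(U\setminus\{u\})\cup\{c\}$.
\end{corollary}

\begin{proof}
Let $r$ be the row with sum $c$ and let $x=\beta(r)$. Remove $r$ and apply Lemma~\ref{lem:chain} with $X=\{0,\dots,k\}$, $r_0=r$, $y_0=z$, $y_1=x$, and the sum set $S\setminus\{c\}$. Here $K=a_r+x+z=c+z$. The lemma gives a column $z'=w\ne z$ and the new sum $u=K-z'=c+z-z'$, which is not in $S\setminus\{c\}$. Also $u\ne c$ because $z'\ne z$. Hence $u\in U$, and the new sum set is $(S\setminus\{c\})\cup\{u\}$.
\end{proof}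

The order $y_0=z$, $y_1=x$ matters. With the opposite order the row $r$ would return to column $x$ at once and nothing would change; the conclusion $w\ne y_0$ of the chain lemma is what guarantees that $c$ is really given up. The congruence \eqref{eq:pivot} also follows by comparing \eqref{eq:sum} before and after. The content of the corollary is that a placement exists whose sum set differs from $S$ in the prescribed element $c$ and in one further element only.

\section{Moving the hole}\label{sec:moves}

Fix $1\le k\le n-2$ and rows of values $a_1,\dots,a_k$, and put
\[
f=n-k\ge2 .
\]
A \emph{position} is a placement of the $k$ rows in $\{0,\dots,k\}\setminus\{z\}$ for some hole $z$. It leaves a set $U$ of $f$ residues unused. A position is \emph{finished} if $z\in\{0,k\}$.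

In a pivot we choose $c$, and the chain answers with some $u\in U$. To exploit \eqref{eq:pivot} we want to read it as an equation between integers, and for this we need an origin from which the unused residues are measured and which survives the pivots. Fix a residue $u_0$, the \emph{anchor}. A position is \emph{anchored} if $1\le z\le k-1$ and $u_0\in U$. Its \emph{offset set} is
\[
\Delta=\{\delta\in\{1,\dots,n-1\} : u_0-\delta\in U\},\qquad |\Delta|=f-1 .
\]
Which pivots keep the anchor? If the chain answers $u=u_0$ to the choice $c=u_0-d$, then \eqref{eq:pivot} gives $z'\equiv z-d$. The residues $-1,-2,\dots,-(f-1)$ are the columns $n-1,\dots,k+1$, which are not available as holes, and the residue $0$ is a finished hole. So for $d$ in the window $z,z+1,\dots,z+f-1$ the anchor is lost only when we are done.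

\begin{lemma}[Move]\label{lem:move}
Consider an anchored position with hole $z$ and offset set $\Delta$. Let $q\in\{0,\dots,f-1\}$ be such that $d=z+q\notin\Delta$. Then there is a position which is finished, or which is anchored with hole $z'$ and offset set $\Delta'$ given by
\[
z'=\delta-q,\qquad \Delta'=(\Delta\setminus\{\delta\})\cup\{d\}
\]
for some $\delta\in\Delta$ with $\delta\ge q$.
\end{lemma}

\begin{proof}
As an integer, $1\le d\le(k-1)+(f-1)=n-2$. Let $c=u_0-d$. Then $c\ne u_0$, and $c\notin U$ because $d\notin\Delta$. So $c$ is a sum, and Corollary~\ref{cor:pivot} gives a new position, $u\in U$, and a hole $z'\in\{0,\dots,k\}$ with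
\[
z'\equiv z+c-u=u_0-u-q\pmod n .
\]

Suppose $u=u_0$, so that $z'\equiv-q$. If $1\le q\le f-1$, the representative of $-q$ in $[0,n-1]$ is $n-q\ge n-f+1=k+1$, which is impossible. So $q=0$ and $z'=0$, and the new position is finished.

Suppose $u=u_0-\delta$ with $\delta\in\Delta$, so that $z'\equiv\delta-q$, where $-(f-2)\le\delta-q\le n-1$. If $\delta-q<0$, its representative $\delta-q+n$ lies in $[k+2,n-1]$, which is impossible. Hence $\delta\ge q$ and $z'=\delta-q$ as integers. If $z'\in\{0,k\}$, the position is finished. Otherwise $1\le z'\le k-1$, the set $U'=(U\setminus\{u_0-\delta\})\cup\{u_0-d\}$ contains $u_0$, and the offset set is as stated.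
\end{proof}

We call the passage to the new position a \emph{move} with parameter $q$. It \emph{inserts} $d$ into the offset set, and its \emph{answer} is the removed element $\delta$. From here on only the pair $(z,\Delta)$ matters, and the proof becomes a game on integers in which we choose $q$ and must be prepared for every answer.

\begin{remark}
Both cases of the proof use that the absent columns form the interval $k+1,\dots,n-1$ directly below $0\equiv n$. The two ends are special targets: the hole cannot in general be steered to an inner column. For $n=4$, $k=2$ and rows of values $0,2$, no position has the hole $1$, by the example after Theorem~\ref{thm:alon}.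
\end{remark}

\paragraph{The case $f=2$.} Here $\Delta=\{\delta\}$ has one element, so the answer is forced. Unless it finishes, a move changes the pair $(z,\delta)$ by
\[
q=0:\ (z,\delta)\mapsto(\delta,z)\quad(\text{allowed if }\delta\ne z),\qquad
q=1:\ (z,\delta)\mapsto(\delta-1,z+1)\quad(\text{allowed if }\delta\ne z+1).
\]
If $\delta>z$, the move $q=0$ lowers the offset from $\delta$ to $z$. If $\delta\le z$, no single move lowers it. But the move $q=1$ is allowed and leads to $(\delta-1,z+1)$; then $q=0$ is allowed, since $\delta-1\ne z+1$, and leads to $(z+1,\delta-1)$. In both cases the offset decreases after at most two moves. As it is a positive integer, a finished position must occur. Example~\ref{ex:six} has $f=2$; with the anchor $u_0=0$ its pairs are $(2,2),(1,3),(3,1)$, and the moves have $q=1,0,1$.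

The case $\delta\le z$ contains the idea for general $f$. The first move makes the offset worse, but it throws the hole to just below the lost offset $\delta$, and from there the next move inserts an element smaller than $\delta$.

\section{The strategy and the end of the proof}\label{sec:strategy}

For general $f$ we need a measure of progress for the set $\Delta$. The two-move sequence above suggests rewarding the insertion of a small element regardless of what happens to larger ones. For distinct subsets $A,B$ of $\{1,\dots,n-1\}$ write
\[
A\prec B\quad\text{if}\quad\min(A\triangle B)\in A,
\]
where $A\triangle B$ is the set of elements that lie in exactly one of $A$ and $B$. Thus $A\prec B$ means that $A$ and $B$ agree below some integer $d$ that lies in $A$ and not in $B$. Put $\Phi(A)=\sum_{a\in A}2^{-a}$. If $A\prec B$ and $d=\min(A\triangle B)$, then $\Phi(A)-\Phi(B)\ge 2^{-d}-\sum_{j=d+1}^{n-1}2^{-j}>0$. Since $\Phi$ takes finitely many values, there is no infinite sequence $A_0,A_1,A_2,\dots$ with $A_{j+1}\prec A_j$ for all $j$.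

A move that inserts $d$ and has an answer $\delta>d$ gives $\Delta'\prec\Delta$ at once. The difficulty is an answer $\delta<d$, which makes the offset set worse. The hole is then $\delta-q$, and we can recover by inserting one of the $q$ integers $\delta-q,\dots,\delta-1$, provided that they do not all lie in the offset set already. This is guaranteed if $\Delta$ had at most $q$ elements below $d$, one of them being $\delta$. The recovering move may again meet a bad answer, so the same bound must be available again, for a shorter window. The proof below shows that inserting the \emph{largest} available integer of the window reproduces the bound.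

\begin{proposition}\label{prop:round}
From any anchored position with offset set $\Delta_0$, finitely many moves lead to a finished position or to an anchored position whose offset set $\Delta$ satisfies $\Delta\prec\Delta_0$.
\end{proposition}

\begin{proof}
Call a triple $(z,\Delta,\ell)$ a \emph{situation} if $z$ and $\Delta$ are the hole and the offset set of an anchored position, $1\le\ell\le f$, and, with $e=z+\ell$,
\begin{enumerate}
\item[(a)] $\Delta$ has at most $\ell-1$ elements less than $e$;
\item[(b)] $\Delta\cap[1,e-1]=\Delta_0\cap[1,e-1]$.
\end{enumerate}
Its \emph{window} consists of the $\ell$ integers $z,z+1,\dots,e-1$. Condition (a) ensures that the window has room for an insertion, and (b) says that no damage has been done up to the end of the window. The initial position with $\ell=f$ is a situation: (a) holds because $|\Delta_0|=f-1$, and (b) holds because $\Delta=\Delta_0$.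

Let a situation $(z,\Delta,\ell)$ be given. By (a) the window is not contained in $\Delta$. Let $d$ be the largest element of the window that is not in $\Delta$, and put $q=d-z$, so that $0\le q\le\ell-1\le f-1$. The $e-1-d$ integers $d+1,\dots,e-1$ lie in $\Delta$ and are among the elements counted in (a). Therefore
\begin{equation}\label{eq:count}
\#\{x\in\Delta: x<d\}\le(\ell-1)-(e-1-d)=d-z=q .
\end{equation}
Make the move of Lemma~\ref{lem:move} with parameter $q$. If the new position is finished, we are done. Otherwise it is anchored, with hole $z'=\delta-q$ and offset set $\Delta'=(\Delta\setminus\{\delta\})\cup\{d\}$ for some $\delta\in\Delta$, and $\delta\ne d$ because $d\notin\Delta$.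

\emph{Case $\delta>d$.} The set $\Delta'$ agrees with $\Delta$ below $d$, and so by (b) it agrees with $\Delta_0$ below $d$, as $d<e$. Moreover $d\in\Delta'$, while $d\notin\Delta$ and $1\le d<e$ give $d\notin\Delta_0$ by (b). Hence $\min(\Delta'\triangle\Delta_0)=d\in\Delta'$, that is, $\Delta'\prec\Delta_0$, and we are done.

\emph{Case $\delta<d$.} Then $\delta$ is counted on the left of \eqref{eq:count}, so $q\ge1$. Put $\ell'=q$. We claim that $(z',\Delta',\ell')$ is a situation; its window ends at $e'=z'+\ell'=\delta$. We have $1\le\ell'<\ell\le f$. Since $\delta<d$, the sets $\Delta'$ and $\Delta$ agree below $\delta$. For (a), the elements of $\Delta$ below $\delta$, together with $\delta$ itself, are among the at most $q$ elements counted in \eqref{eq:count}, so $\Delta'$ has at most $q-1=\ell'-1$ elements below $e'$. For (b), $\Delta'\cap[1,\delta-1]=\Delta\cap[1,\delta-1]=\Delta_0\cap[1,\delta-1]$ because $\delta<d<e$. We continue with this situation.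

The length $\ell$ is a positive integer that strictly decreases each time the second case occurs. So after at most $f$ moves we reach a finished position or the first case.
\end{proof}

\begin{example}\label{ex:seven}
Let $n=7$, $k=4$, $f=3$, $u_0=0$, with rows of values $1,1,4,6$ in the columns $0,1,2,4$. The sums are $1,2,6,3$, so $U=\{0,4,5\}$ and $(z,\Delta_0)=(3,\{2,3\})$. The window is $3,4,5$, so $d=5$, $q=2$, and we give up the sum $c=-5\equiv2$. The row in column $1$ moves to column $3$ with the unused sum $4$. This is the answer $\delta=3<d$, and $(z,\Delta)=(1,\{2,5\})$. The new window is $1,2$, so $d=1$, $q=0$, $c=-1\equiv6$. The row in column $2$ moves to column $1$ with the unused sum $5$. This is the answer $\delta=2>d$, and $(z,\Delta)=(2,\{1,5\})$ with $\{1,5\}\prec\{2,3\}$.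

A move that does not finish preserves the integer $z+\sum_{x\in\Delta}x$, since $z'+d=z+\delta$. For $f=2$, lowering the offset therefore means raising the hole. In the present example the hole has dropped from $3$ to $2$ and the sum of the offsets has risen from $5$ to $6$, so neither quantity records the progress that $\prec$ records.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix $n\ge2$ and use downward induction on $k$. The case $k=n-1$ is Corollary~\ref{cor:top}. Let $1\le k\le n-2$, assume the theorem for $k+1$, and let $a_1,\dots,a_k$ be given. Add a row of arbitrary value $a_{k+1}$. By the induction hypothesis and translation, the $k+1$ rows have a placement in $\{0,\dots,k\}$. Deleting row $k+1$ leaves a position with some hole $z$.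

Suppose this position is not finished. Choose one of its unused residues as the anchor $u_0$; the position is then anchored. Apply Proposition~\ref{prop:round} repeatedly, always with the same anchor. If no finished position occurred, we would obtain offset sets $\Delta_0,\Delta_1,\Delta_2,\dots$ with $\Delta_{j+1}\prec\Delta_j$ for all $j$, which is impossible.

So there is a finished position: a placement of the $k$ rows in $\{1,\dots,k\}$ or in $\{0,\dots,k-1\}$. After translation by $1$ in the second case, this is a placement $\pi$ in $\{1,\dots,k\}$.
\end{proof}

\section{Full frames, groups, and other sets of columns}\label{sec:more}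

The definitions of frame and template make sense for every $k\ge1$, and the remaining cases follow from Corollary~\ref{cor:top}.

\begin{theorem}\label{thm:allk}
For integers $s_1,\dots,s_k$, the template of the $k$ sequences modulo $n$ has a latin transversal if and only if
\begin{enumerate}
\item[(i)] $k<n$, or
\item[(ii)] $k=n$ and $s_1+\dots+s_n\equiv0\pmod n$.
\end{enumerate}
\end{theorem}

\begin{proof}
The case $k<n$ is Theorem~\ref{thm:main}. If $k>n$, a latin transversal would need $k$ distinct entries, and only $n$ symbols exist. Let $k=n$. The necessity of \eqref{eq:zerosum} was shown in Section~\ref{sec:intro}. Conversely, assume \eqref{eq:zerosum}. For $n=1$ the single cell is a latin transversal. For $n\ge2$, place the rows $1,\dots,n-1$ in the columns $1,\dots,n-1$ by Corollary~\ref{cor:top}, and let $u$ be the unused residue. With $\sigma=\sum_{x\in\mathbb{Z}_n}x$, identity \eqref{eq:sum} reads $\sum_{i<n}s_i+\sigma\equiv\sigma-u$, so $u\equiv-\sum_{i<n}s_i\equiv s_n$. The entry of row $n$ in column $n$ is $s_n+n\equiv u$, and this cell completes a latin transversal.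
\end{proof}

Consecutive residues are the multiples $1\cdot g,\dots,k\cdot g$ of the generator $g=1$. The result carries over to the powers of an element $g$ of any group, because right multiplication by powers of $g$ takes place inside the left cosets of $\langle g\rangle$. Recall that the left cosets $aH$ of a subgroup $H$ partition the group, and that for $g$ of order $m$ we have $g^s=g^t$ if and only if $s\equiv t\pmod m$, or $s=t$ when $m=\infty$.

\begin{theorem}\label{thm:group}
Let $G$ be any group, not necessarily abelian or finite, let $g\in G$ have order $m\in\{1,2,\dots\}\cup\{\infty\}$, and let $k\ge1$ be an integer with $k\le m$.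
\begin{enumerate}
\item[(a)] If $k<m$, then for all $a_1,\dots,a_k\in G$ there is a permutation $\pi$ of $\{1,\dots,k\}$ such that the elements $a_ig^{\pi(i)}$ are pairwise distinct.
\item[(b)] If $k=m\ge2$, this fails for some $a_1,\dots,a_k$.
\end{enumerate}
\end{theorem}

\begin{proof}
(a) Let $H=\langle g\rangle$. Choose a representative in each left coset of $H$ and write $a_i=\rho_ig^{t_i}$, where $\rho_i$ is the representative of $a_iH$ and $t_i\in\mathbb{Z}$. If $m<\infty$, Theorem~\ref{thm:main} with $n=m$ gives $\pi$ such that the integers $t_i+\pi(i)$ are pairwise distinct modulo $m$. If $m=\infty$, sort: choose $\pi$ so that $\pi(i)<\pi(j)$ implies $t_i\le t_j$; then $\pi(i)<\pi(j)$ implies $t_i+\pi(i)<t_j+\pi(j)$. In both cases the elements $g^{t_i+\pi(i)}$ are pairwise distinct. If $a_ig^{\pi(i)}=a_jg^{\pi(j)}$, then $a_iH=a_jH$, so $\rho_i=\rho_j$, and canceling gives $g^{t_i+\pi(i)}=g^{t_j+\pi(j)}$. Hence $i=j$.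

(b) Take $a_1=\dots=a_{m-1}=1$ and $a_m=g$, that is, $a_i=g^{s_i}$ with $s_1=\dots=s_{m-1}=0$ and $s_m=1$. The elements $a_ig^{\pi(i)}$ are pairwise distinct if and only if the integers $s_i+\pi(i)$ are pairwise distinct modulo $m$. Since $\sum_is_i=1\not\equiv0\pmod m$ for $m\ge2$, Theorem~\ref{thm:allk} with $n=k=m$ shows that no such $\pi$ exists.
\end{proof}

Say that a $k$-element set $B\subseteq\mathbb{Z}_n$ is \emph{good} if for every sequence $(a_1,\dots,a_k)$ in $\mathbb{Z}_n$ there is a numbering $(b_1,\dots,b_k)$ of $B$ with pairwise distinct sums $a_i+b_i$.

\begin{corollary}\label{cor:ap}
Let $B\subseteq\mathbb{Z}_n$ be an arithmetic progression with $k\ge2$ distinct terms whose difference $d$ has additive order $m$. Then $B$ is good if and only if $k<m$.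
\end{corollary}

\begin{proof}
Write $B=\{b+d,b+2d,\dots,b+kd\}$. Since $b+(j+m)d=b+jd$ and the terms are distinct, $k\le m$. A numbering of $B$ is given by a permutation $\pi$, and the sums $a_i+b+\pi(i)d$ are pairwise distinct if and only if the elements $a_i+\pi(i)d$ are. Apply Theorem~\ref{thm:group} with $G=\mathbb{Z}_n$ and $g=d$: part (a) for $k<m$ and part (b) for $k=m$.
\end{proof}

\begin{corollary}\label{cor:prime}
Let $n\ge2$. The statement ``for all $k<n$, every $k$-element subset of $\mathbb{Z}_n$ is good'' holds if and only if $n$ is prime.
\end{corollary}

\begin{proof}
For prime $n$ this is Theorem~\ref{thm:alon}. For composite $n$ choose a divisor $k$ of $n$ with $1<k<n$ and let $B$ be the subgroup of order $k$. It is the progression $d,2d,\dots,kd$ with $d=n/k$, and $d$ has order $m=k$. By Corollary~\ref{cor:ap}, $B$ is not good.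
\end{proof}

Thus arbitrary sets of $k<n$ columns are good exactly for prime moduli, whereas $k<n$ consecutive columns are good for every modulus.

\begin{thebibliography}{9}

\bibitem{cayley}
\emph{The Cayley Addition Table of $\mathbb{Z}_n$},
\texttt{https://softbank.iust.ac.ir/\allowbreak MathBooks/\allowbreak American\%20Mathematical\%20Monthly/\allowbreak 106/\allowbreak 6-june-july/\allowbreak 11.pdf}

\end{thebibliography}
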